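\title{Transversals of skew shapes avoiding a monotone pattern}

\begin{abstract}
A transversal of a skew shape is a $0$--$1$ filling with exactly one $1$ in every nonempty row and column. We prove the conjecture that, for every $k$ and every skew shape, the transversals avoiding the decreasing pattern $k\cdots21$ are at most as numerous as those avoiding the increasing pattern $12\cdots k$. To each transversal we attach a product of entries of a generic matrix of rank $k-1$. The polynomials of the transversals avoiding $k\cdots21$ are linearly independent, and those of the transversals avoiding $12\cdots k$ span the same space, so both counts are compared with one dimension. The argument covers fillings by nonnegative integers with prescribed row and column sums. We also show that the ratio of the two counts is unbounded for every $k\ge2$, and that for $k=2$ equality for all row and column sums is characterized by one forbidden $3\times3$ configuration.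
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Rows of the plane are numbered from top to bottom and columns from left to right; $(i,j)$ is the cell in row $i$ and column $j$, and $[m]=\{1,\dots,m\}$. Let $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ and $\mu=(\mu_1\ge\mu_2\ge\cdots)$ be integer partitions with $\mu_i\le\lambda_i$ for all $i$; the partition $\mu$ may be empty. The \emph{skew shape} $S=\lambda/\mu$ is the finite set of cells $(i,j)$ with $\mu_i<j\le\lambda_i$. Thus $S$ is obtained from a rectangle by removing one staircase at the northwest corner and another at the southeast corner. A \emph{transversal} of $S$ is an assignment of $0$ or $1$ to each cell of $S$ such that every nonempty row and every nonempty column of $S$ contains exactly one $1$. A shape may have no transversal, and it then contributes $0$ to every count below.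

The \emph{diagram} of a permutation $\pi=\pi(1)\cdots\pi(k)$ is the $k\times k$ array with a $1$ in column $a$ and in the $\pi(a)$-th row counted from the bottom, for $a=1,\dots,k$, and $0$ elsewhere. A $0$--$1$ filling of $S$ \emph{contains} $\pi$ if there are columns $q_1<\dots<q_k$ and rows $p_1>\dots>p_k$ (so $p_1$ is the lowest) such that
\begin{itemize}
\item[(i)] all $k^2$ cells $(p_b,q_a)$ belong to $S$, and
\item[(ii)] for every $a$, the cell $(p_{\pi(a)},q_a)$ contains a $1$.
\end{itemize}
Otherwise the filling \emph{avoids} $\pi$. For permutations $\pi$ and $\sigma$ we write $\pi\leqslant_s\sigma$, and say that $\pi$ is \emph{more restrictive for skew transversals} than $\sigma$, if every skew shape has at most as many $\pi$-avoiding transversals as $\sigma$-avoiding transversals.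

Let $\iota_k=12\cdots k$ and $\delta_k=k\cdots21$. The diagram of $\iota_k$ runs from the southwest corner to the northeast corner, and the diagram of $\delta_k$ from the northwest corner to the southeast corner. For a skew shape $S$, let $A_k(S)$ be the number of $\delta_k$-avoiding transversals of $S$ and $B_k(S)$ the number of $\iota_k$-avoiding transversals.

If $S=[n]^2$ is a square, its transversals are the diagrams of the permutations of size $n$, condition (i) always holds, and $A_k(S)$ and $B_k(S)$ count the permutations with no decreasing, respectively increasing, subsequence of length $k$. The left--right reflection of the square exchanges the two, so $A_k(S)=B_k(S)$. The mirror image of a skew shape is in general not a skew shape, and the question is what remains of this equality. It is known that $21\leqslant_s12$, and it is conjectured in \cite{PP19} that $\delta_k\leqslant_s\iota_k$ for all $k$. We prove this conjecture.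

\begin{theorem}\label{thm:main}
For every $k\ge1$ and every skew shape $S$ we have $A_k(S)\le B_k(S)$. That is, $\delta_k\leqslant_s\iota_k$.
\end{theorem}

The proof is elementary and self-contained. It does not construct an injection; it places the dimension of a vector space between the two numbers. Section~\ref{sec:chains} restates pattern containment in terms of chains of cells and explains why one expects the inequality in this direction. Section~\ref{sec:idea} works out the method by hand for $k=2$ and for $k=3$. Section~\ref{sec:dim} proves a more general statement, Theorem~\ref{thm:dim}, about fillings by nonnegative integers with prescribed row and column sums, and deduces Theorem~\ref{thm:main}. Section~\ref{sec:strict} shows that the inequality can be strict for every $k\ge2$, by an unbounded factor, and Section~\ref{sec:two} determines the shapes for which equality holds for $k=2$ and all row and column sums. For $k\ge3$ we obtain only a linear-independence criterion for equality, Theorem~\ref{thm:dim}(b), and we do not classify the shapes that satisfy it.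

\section{Chains and boxes}\label{sec:chains}

We set up the language at once in the generality of Section~\ref{sec:dim}. Let $S\subset\mathbb{Z}^2$ be any finite set of cells and $\mathbb{N}=\{0,1,2,\dots\}$. An \emph{$\mathbb{N}$-filling} of $S$ is a map $f\colon S\to\mathbb{N}$; we extend it by $0$ to $\mathbb{Z}^2$ when convenient. Its \emph{margins} are its row sums $r_i(f)=\sum_jf(i,j)$ and its column sums $c_j(f)=\sum_if(i,j)$. For given sequences $r=(r_i)$ and $c=(c_j)$ of nonnegative integers, $\mathcal{F}(S;r,c)$ is the finite set of $\mathbb{N}$-fillings of $S$ with margins $r$ and $c$.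

A \emph{$\delta_k$-chain} of $f$ is a set of $k$ cells $(i_1,j_1),\dots,(i_k,j_k)$ with positive entries such that $i_1<\dots<i_k$ and $j_1<\dots<j_k$. An \emph{$\iota_k$-chain} is defined in the same way with $i_1<\dots<i_k$ and $j_1>\dots>j_k$. The \emph{box} of a chain is the set of the $k^2$ cells $(i_a,j_b)$, and the chain is \emph{boxed} if its box is contained in $S$. We say that $f$ \emph{avoids} $\delta_k$, respectively $\iota_k$, if it has no boxed $\delta_k$-chain, respectively no boxed $\iota_k$-chain. For $0$--$1$ fillings of skew shapes this is the definition of Section~\ref{sec:intro}: condition (i) says that the chain is boxed, and condition (ii) puts the $1$ of the leftmost column $q_1$ in the highest row $p_k$ for $\pi=\delta_k$ and in the lowest row $p_1$ for $\pi=\iota_k$.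

The only property of skew shapes that the proof of Theorem~\ref{thm:main} uses is the following.

\begin{lemma}\label{lem:convex}
Let $S=\lambda/\mu$ be a skew shape. If $(i,j),(i',j')\in S$ with $i\le i'$ and $j\le j'$, then $(i'',j'')\in S$ whenever $i\le i''\le i'$ and $j\le j''\le j'$. In particular, every $\delta_k$-chain of an $\mathbb{N}$-filling of $S$ is boxed.
\end{lemma}

\begin{proof}
We have $\mu_{i''}\le\mu_i<j\le j''\le j'\le\lambda_{i'}\le\lambda_{i''}$. For a $\delta_k$-chain, apply this to its first cell $(i_1,j_1)$ and its last cell $(i_k,j_k)$.
\end{proof}

So a box lies in a skew shape exactly when its northwest and southeast corners do. For a $\delta_k$-chain these corners are cells of the chain, and condition (i) costs nothing. For an $\iota_k$-chain with $k\ge2$ they are not cells of the chain, and condition (i) is a real restriction. This suggests that $\delta_k$ is easier to contain, hence harder to avoid, which is the direction of Theorem~\ref{thm:main}. There is an opposite effect, however: since cells are missing in the northwest and the southeast, the $1$s of a transversal are pushed toward the other diagonal, which favors $\iota_k$-chains. The next example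 shows both effects.

Let $R$ and $C$ be the sets of nonempty rows and columns of $S$. A transversal is the same as a bijection $w\colon R\to C$ with $(i,w(i))\in S$ for all $i$. When $R=C=[n]$ we write $w=\langle w(1)\cdots w(n)\rangle$, listing the columns of the $1$s from the top row down. The angle brackets recall that this is not the convention for patterns: $\langle12\cdots k\rangle$ is the diagram of $\delta_k$, and $\langle k\cdots21\rangle$ is the diagram of $\iota_k$. For $n\ge3$ let
\[
D_n=[n]^2\setminus\{(1,1),(n,n)\},\qquad D=D_3 .
\]
This is the skew shape with $\lambda=(n,\dots,n,n-1)$, with $n$ parts, and $\mu=(1)$.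

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \s/\x/\y/\z in {0/2/3/1, 5/3/2/1, 10/3/1/2} {
  \begin{scope}[shift={(\s,0)}]
    \foreach \p/\q in {1/2,1/3,2/1,2/2,2/3,3/1,3/2}
      \draw (\q-1,-\p) rectangle (\q,1-\p);
    \fill (\x-0.5,-0.5) circle (0.2);
    \fill (\y-0.5,-1.5) circle (0.2);
    \fill (\z-0.5,-2.5) circle (0.2);
    \node at (1.5,-3.7) {$\langle\x\y\z\rangle$};
  \end{scope}
}
\end{tikzpicture}
\caption{The three transversals of the skew shape $D$, a $3\times3$ square without its northwest and southeast corners; dots mark the $1$s. The middle one avoids $21$ and contains $12$. The outer two contain $21$ and avoid $12$, because each of their southwest--northeast pairs of dots spans a $2\times2$ box with a missing corner.}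
\label{fig:D}
\end{figure}

\begin{example}\label{ex:D}
The transversals of $D$ are the permutations $w$ of $[3]$ with $w(1)\ne1$ and $w(3)\ne3$, namely $\langle231\rangle$, $\langle321\rangle$, $\langle312\rangle$; see Figure~\ref{fig:D}. The transversal $\langle231\rangle$ has a $\delta_2$-chain in rows $1,2$, and $\langle312\rangle$ has one in rows $2,3$, while $\langle321\rangle$ has none. So $A_2(D)=1$. All three transversals have $\iota_2$-chains. The $\iota_2$-chains of $\langle231\rangle$ lie in rows $1,3$ and in rows $2,3$, and their boxes contain $(1,1)$ and $(3,3)$ respectively. The $\iota_2$-chains of $\langle312\rangle$ lie in rows $1,2$ and in rows $1,3$, and their boxes again contain $(1,1)$ and $(3,3)$ respectively. The $\iota_2$-chain of $\langle321\rangle$ in rows $1,2$ has the box $\{1,2\}\times\{2,3\}\subset D$. So $B_2(D)=2$. The inequality $1\le2$ holds only thanks to the box condition: no transversal of $D$ is free of $\iota_2$-chains.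
\end{example}

\section{The method for $k=2$ and $k=3$}\label{sec:idea}

The \emph{weight} of a finitely supported filling $f$ is
\[
\omega(f)=\sum_{(i,j)}ij\,f(i,j),
\]
so that $\omega(w)=\sum_{i\in R}i\,w(i)$ for a transversal $w$. It measures how far $f$ leans toward the northwest--southeast direction: if $i<i'$ and $j<j'$, then moving one unit from each of the cells $(i,j),(i',j')$ to each of the cells $(i,j'),(i',j)$ preserves the margins and changes $\omega$ by
\begin{equation}\label{eq:switch}
ij'+i'j-ij-i'j'=-(i'-i)(j'-j)<0 .
\end{equation}
We call this move and its inverse \emph{switches}.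

For $k=2$, switches prove Theorem~\ref{thm:main}. A $\delta_2$-avoiding transversal of a skew shape has no $\delta_2$-chain at all, by Lemma~\ref{lem:convex}, so it is the decreasing bijection from $R$ to $C$, and $A_2(S)\le1$. On the other hand, if $S$ has a transversal, take one of largest weight. It avoids $\iota_2$, since switching a boxed $\iota_2$-chain would give a transversal of $S$ of larger weight. So $B_2(S)\ge1$ as soon as $A_2(S)\neq0$.

For $k\ge3$ a boxed $\iota_k$-chain can be rearranged inside its box in $k!-1$ ways, and a bijective argument would have to choose among them consistently. We avoid the choice by using all rearrangements at once: we look for vectors $v_w$ such that the signed sum of the $v_w$ over the $k!$ rearrangements inside a $k\times k$ box vanishes. Such a sum has the form of a $k\times k$ minor, and the $k\times k$ minors vanish for the matrices of rank at most $k-1$, which are the products $YZ$ in which $Y$ has $k-1$ columns and $Z$ has $k-1$ rows. This leads to the following definition.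

Fix $k\ge2$ and a finite set $S\subset\mathbb{Z}^2$. Take variables $x_s$ for $s\in S$, and variables $y_{i,t}$ and $z_{t,j}$ for $t\in[k-1]$ and for the rows $i$ and columns $j$ that meet $S$. Let
\[
\varphi\colon\mathbb{Q}[x_s]\to\mathbb{Q}[y_{i,t},z_{t,j}],\qquad x_{(i,j)}\mapsto\sum_{t=1}^{k-1}y_{i,t}\,z_{t,j},
\]
be the ring homomorphism that substitutes for $x_{(i,j)}$ the $(i,j)$ entry of $YZ$. A filling $f$ of $S$ gives the monomial $x^f=\prod_{s\in S}x_s^{f(s)}$, and the vector attached to $f$ is the polynomial $\varphi(x^f)$. For margins $r,c$ we put
\[
V_k(S;r,c)=\operatorname{span}_{\mathbb{Q}}\{\varphi(x^f):f\in\mathcal{F}(S;r,c)\}.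
\]

We call the elements $t\in[k-1]$ \emph{colors}. For a transversal $w$, expanding the product gives
\[
\varphi(x^w)=\sum_{a\colon R\to[k-1]}\ \prod_{i\in R}y_{i,a(i)}\,z_{a(i),w(i)} .
\]
Hence, for colorings $a\colon R\to[k-1]$ of the rows and $b\colon C\to[k-1]$ of the columns, the coefficient of $\prod_iy_{i,a(i)}\prod_jz_{b(j),j}$ in $\varphi(x^w)$ is $1$ if $w$ \emph{respects} $(a,b)$, meaning that $a(i)=b(w(i))$ for all $i$, and $0$ otherwise. The polynomial $\varphi(x^w)$ is the list of the colorings that $w$ respects. For $k=2$ there is a single coloring, all transversals give the same polynomial, and the argument above says $A_2(S)\le\dim V\le B_2(S)$ with $\dim V\le1$.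

\begin{example}\label{ex:square}
Let $k=3$, $S=[3]^2$, and let all margins be $1$. Here $A_3(S)=B_3(S)=5$, since only $\langle123\rangle$ contains $\delta_3$ and only $\langle321\rangle$ contains $\iota_3$. We show that $\dim V=5$ in the way of the general proof. Write $v_w=\varphi(x^w)$. The matrix $(\varphi(x_{(i,j)}))=YZ$ is the product of a $3\times2$ and a $2\times3$ matrix, so its determinant vanishes:
\[
v_{\langle123\rangle}-v_{\langle132\rangle}-v_{\langle213\rangle}+v_{\langle231\rangle}+v_{\langle312\rangle}-v_{\langle321\rangle}=0 .
\]
Solving for $v_{\langle321\rangle}$ shows that the five $\iota_3$-avoiders span $V$.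

To see that the five $\delta_3$-avoiders are independent, we attach to each of them a test coloring with two colors. Let $a_w(i)$ be the length of the longest $\delta$-chain of $w$ that ends in row $i$, and give column $w(i)$ the color $b_w(w(i))=a_w(i)$. For $w=\langle231\rangle$, for instance, $a_w=(1,2,1)$ and $b_w=(1,1,2)$; a transversal respects this coloring when it sends row $2$ to column $3$, which leaves $\langle231\rangle$ and $\langle132\rangle$. In the table, the entry in row $w$ and column $u$ is $1$ if $u$ respects $(a_w,b_w)$, and it is found in the same way.
\[
\begin{array}{c|cc|c|ccccc}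
w&a_w&b_w&\langle123\rangle&\langle132\rangle&\langle213\rangle&\langle231\rangle&\langle312\rangle&\langle321\rangle\\
\hline
\langle132\rangle&122&122&1&1&0&0&0&0\\
\langle213\rangle&112&112&1&0&1&0&0&0\\
\langle231\rangle&121&112&0&1&0&1&0&0\\
\langle312\rangle&112&121&0&1&0&0&1&0\\
\langle321\rangle&111&111&1&1&1&1&1&1\\
\hline
\omega(u)&&&14&13&13&11&11&10
\end{array}
\]
The last five columns form a triangular matrix with $1$s on the diagonal, so the five polynomials are independent. The reason for the triangularity is that $w$ is decreasing on each color class, which makes $w$ the lightest transversal respecting $(a_w,b_w)$. A coloring without this property would not serve: if rows $1,2$ of $\langle231\rangle$ receive color $1$ and row $3$ color $2$, the lighter transversal $\langle321\rangle$ respects the resulting coloring as well.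
\end{example}

\section{Both counts and one dimension}\label{sec:dim}

\begin{theorem}\label{thm:dim}
Let $k\ge2$, let $S\subset\mathbb{Z}^2$ be a finite set of cells, let $r,c$ be any margins, and put $\mathcal{F}=\mathcal{F}(S;r,c)$ and $V=V_k(S;r,c)$.
\begin{itemize}
\item[(a)] We have
\[
\#\{f\in\mathcal{F}\text{ with no $\delta_k$-chain}\}\ \le\ \dim V\ \le\ \#\{f\in\mathcal{F}\text{ with no boxed $\iota_k$-chain}\},
\]
and the same holds with $\delta_k$ and $\iota_k$ interchanged.
\item[(b)] If $S$ is a skew shape, then the number of $\delta_k$-avoiding $f\in\mathcal{F}$ equals $\dim V$. It is therefore at most the number of $\iota_k$-avoiding $f\in\mathcal{F}$, with equality if and only if the family of polynomials $\varphi(x^f)$, indexed by the $\iota_k$-avoiding $f\in\mathcal{F}$, is linearly independent.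
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:dim}]
Let $k=1$. If $S\ne\emptyset$, every transversal has a $1$ and so contains the pattern $1$, and both counts are $0$. If $S=\emptyset$, both counts are $1$. Let $k\ge2$. Take $r_i=1$ for the nonempty rows and $c_j=1$ for the nonempty columns of $S$, and $0$ elsewhere. Then $\mathcal{F}(S;r,c)$ is the set of transversals of $S$, and Theorem~\ref{thm:dim}(b) gives $A_k(S)=\dim V\le B_k(S)$.
\end{proof}

In the same way, margins with entries in $\{0,1\}$ give the inequality for partial transversals, the $0$--$1$ fillings with at most one $1$ in each row and column, when the sets of occupied rows and columns are prescribed.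

The proof of Theorem~\ref{thm:dim} consists of a spanning lemma and an independence lemma. Both are triangularity arguments with respect to $\omega$, and both rest on the following form of the rearrangement inequality. For margins in $\{0,1\}$ it says that among the bijections $u$ between two finite sets of integers, $\sum_i i\,u(i)$ is minimized only by the decreasing bijection.

\begin{lemma}\label{lem:min}
Let $g$ be a finitely supported $\mathbb{N}$-filling of $\mathbb{Z}^2$ with no $\delta_2$-chain, and let $h\ne g$ be an $\mathbb{N}$-filling of $\mathbb{Z}^2$ with the same margins. Then $\omega(h)>\omega(g)$.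
\end{lemma}

\begin{proof}
Only finitely many fillings have the margins of $g$, so some of them minimize $\omega$. A minimizer has no $\delta_2$-chain, since by \eqref{eq:switch} switching such a chain would lower $\omega$. It therefore suffices to show that a filling with no $\delta_2$-chain is determined by its margins; then $g$ is the only minimizer.

Let $g'$ have no $\delta_2$-chain. List its cells, each cell $s$ repeated $g'(s)$ times, by increasing row and, within a row, by decreasing column. This gives a list $(i_1,j_1),\dots,(i_N,j_N)$ with $i_1\le\dots\le i_N$. Also $j_m\ge j_{m+1}$ for all $m$: within a row this is the chosen order, and if $i_m<i_{m+1}$ then $j_m<j_{m+1}$ would give a $\delta_2$-chain. So $(i_m)$ is the weakly increasing sequence in which $i$ occurs $r_i(g')$ times, and $(j_m)$ is the weakly decreasing sequence in which $j$ occurs $c_j(g')$ times. The margins determine both sequences, hence $g'$.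
\end{proof}

For the upper bound on $\dim V$ we rewrite $\varphi(x^f)$ by a vanishing minor whenever $f$ has a boxed $\iota_k$-chain. The new terms may again have such chains, so the point is that the process stops; the weight guarantees this.

\begin{lemma}\label{lem:span}
The polynomials $\varphi(x^f)$, for $f\in\mathcal{F}$ with no boxed $\iota_k$-chain, span $V$.
\end{lemma}

\begin{proof}
Let $f\in\mathcal{F}$ have a boxed $\iota_k$-chain, with rows $i_1<\dots<i_k$ and columns $j_1<\dots<j_k$. For a permutation $\sigma$ of $[k]$ let $e_\sigma$ be the filling equal to $1$ on the cells $(i_a,j_{\sigma(a)})$, $a\in[k]$, and $0$ elsewhere. These cells lie in $S$ because the chain is boxed. The chain is the support of $e_\tau$, where $\tau(a)=k+1-a$, so $f-e_\tau\ge0$. All $e_\sigma$ have the same margins, so $f_\sigma=f-e_\tau+e_\sigma$ belongs to $\mathcal{F}$, and $f_\tau=f$.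

The $k\times k$ matrix $(\varphi(x_{(i_a,j_b)}))_{a,b}$ is the product of the $k\times(k-1)$ matrix $(y_{i_a,t})$ and the $(k-1)\times k$ matrix $(z_{t,j_b})$. Appending a zero column to the first factor and a zero row to the second does not change the product and shows that its determinant is $0$. Therefore
\begin{equation}\label{eq:minor}
\sum_\sigma\operatorname{sgn}(\sigma)\,\varphi(x^{f_\sigma})=\varphi(x^{f-e_\tau})\cdot\det\bigl(\varphi(x_{(i_a,j_b)})\bigr)_{a,b}=0,
\end{equation}
and $\varphi(x^f)$ is a combination, with coefficients $\pm1$, of the $\varphi(x^{f_\sigma})$ with $\sigma\ne\tau$. Since $e_\tau$ has no $\delta_2$-chain, Lemma~\ref{lem:min} gives $\omega(e_\sigma)>\omega(e_\tau)$, hence $\omega(f_\sigma)>\omega(f)$, for $\sigma\ne\tau$.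

Now suppose that some $\varphi(x^f)$ lies outside the span $V'$ of the polynomials in the statement, and choose such an $f$ of largest weight in the finite set $\mathcal{F}$. Then $f$ has a boxed $\iota_k$-chain, and all $\varphi(x^{f_\sigma})$ with $\sigma\neq\tau$ lie in $V'$ by the choice of $f$. So $\varphi(x^f)\in V'$, a contradiction.
\end{proof}

For the lower bound we need, for each $f$ with no $\delta_k$-chain, a monomial in the $y$ and $z$ that detects $f$. A monomial prescribes margins for each of the $k-1$ colors, and by Lemma~\ref{lem:min} margins single out, as their lightest filling, a filling with no $\delta_2$-chain. So we split $f$ into $k-1$ fillings with no $\delta_2$-chain and record their margins.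

\begin{lemma}\label{lem:indep}
The family of polynomials $\varphi(x^f)$, indexed by the $f\in\mathcal{F}$ with no $\delta_k$-chain, is linearly independent.
\end{lemma}

\begin{proof}
Let $f\in\mathcal{F}$ have no $\delta_k$-chain. Give each cell $s$ with $f(s)>0$ the color equal to the largest $m$ such that $s$ is the lowest cell of a $\delta_m$-chain of $f$. A $\delta_m$-chain with $m\ge k$ would contain a $\delta_k$-chain, so the colors lie in $[k-1]$. If $s,s'$ form a $\delta_2$-chain with $s'$ the lower cell, then $s'$ can be appended to any chain whose lowest cell is $s$, so $s'$ has a larger color than $s$. Let $f_t$ agree with $f$ on the cells of color $t$ and vanish elsewhere. Then $f=f_1+\dots+f_{k-1}$, and no $f_t$ has a $\delta_2$-chain. Put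
\[
m_f=\prod_{t=1}^{k-1}\ \prod_iy_{i,t}^{\,r_i(f_t)}\prod_jz_{t,j}^{\,c_j(f_t)} .
\]

\emph{Claim: for $h\in\mathcal{F}$, the coefficient of $m_f$ in $\varphi(x^h)$ is $1$ if $h=f$, and it is $0$ if $h\ne f$ and $\omega(h)\le\omega(f)$.} The multinomial theorem, applied to each factor of $\varphi(x^h)=\prod_{(i,j)\in S}\bigl(\sum_ty_{i,t}z_{t,j}\bigr)^{h(i,j)}$, gives
\[
\varphi(x^h)=\sum_{h=h_1+\dots+h_{k-1}}\ \prod_{s\in S}\frac{h(s)!}{h_1(s)!\cdots h_{k-1}(s)!}\ \prod_{t=1}^{k-1}\ \prod_iy_{i,t}^{\,r_i(h_t)}\prod_jz_{t,j}^{\,c_j(h_t)},
\]
where the sum runs over all ways to write $h$ as a sum of $k-1$ fillings of $S$. A decomposition contributes to $m_f$ exactly when $h_t$ has the margins of $f_t$ for every $t$. In that case Lemma~\ref{lem:min} gives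
\[
\omega(h)=\sum_t\omega(h_t)\ \ge\ \sum_t\omega(f_t)=\omega(f),
\]
with equality only if $h_t=f_t$ for all $t$, which forces $h=f$. This proves the second assertion. For $h=f$ equality does hold, so the only contributing decomposition is $f=\sum_tf_t$; its multinomial coefficients equal $1$ because each cell has a single color. This proves the claim.

Suppose that $\sum_h\gamma_h\varphi(x^h)=0$, where $h$ runs over the fillings in $\mathcal{F}$ with no $\delta_k$-chain and not all $\gamma_h$ vanish. Choose $f$ of largest weight with $\gamma_f\ne0$. Every other $h$ with $\gamma_h\ne0$ has $\omega(h)\le\omega(f)$, so by the claim the coefficient of $m_f$ in the sum is $\gamma_f\neq0$, a contradiction.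
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
(a) The two inequalities follow from Lemmas~\ref{lem:indep} and~\ref{lem:span}. For the interchanged version let $S'=\{(i,-j):(i,j)\in S\}$ and $c'_{-j}=c_j$. The map $f\mapsto f'$ with $f'(i,-j)=f(i,j)$ is a bijection from $\mathcal{F}(S;r,c)$ to $\mathcal{F}(S';r,c')$. It exchanges $\delta_k$-chains with $\iota_k$-chains and sends boxed chains to boxed chains, in both directions. Renaming $z_{t,j}$ as $z_{t,-j}$ turns $\varphi(x^f)$ into $\varphi(x^{f'})$, so $\dim V_k(S;r,c)=\dim V_k(S';r,c')$. The inequalities for $S'$ are thus the interchanged inequalities for $S$.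

(b) By Lemma~\ref{lem:convex}, a filling of a skew shape has no boxed $\delta_k$-chain if and only if it has no $\delta_k$-chain. The number of such fillings in $\mathcal{F}$ is at most $\dim V$ by the first version of (a) and at least $\dim V$ by the interchanged version. Finally, the $\iota_k$-avoiding fillings give a spanning family of $V$ by Lemma~\ref{lem:span}, and a finite spanning family has $\dim V$ members if and only if it is linearly independent.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses enter as follows.
\begin{itemize}
\item The skew shape is used only to pass from ``no boxed $\delta_k$-chain'' to ``no $\delta_k$-chain''. It cannot be dropped from (b): the mirror image $[3]^2\setminus\{(1,3),(3,1)\}$ of $D$ has, by Example~\ref{ex:D}, two transversals avoiding $\delta_2$ and one avoiding $\iota_2$.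
\item The box is needed in Lemma~\ref{lem:span} so that the fillings $f_\sigma$ live on $S$. In $D$ no transversal is free of $\iota_2$-chains, yet $\dim V=1$ for $k=2$ and all margins $1$.
\item The number $k-1$ of colors is used from both sides. With $k$ colors the determinant in \eqref{eq:minor} would be the nonzero polynomial $\det(y_{i_a,t})\det(z_{t,j_b})$. With fewer than $k-1$ colors independence fails: with one color, the five $\delta_3$-avoiders of Example~\ref{ex:square} would all give the same monomial.
\end{itemize}
\end{remark}

\section{Strict inequality}\label{sec:strict}

Example~\ref{ex:D} extends to all $k$. The shape $D_{k+1}$ is barely larger than a $k\times k$ box, so few transversals contain either pattern, and we can list them.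

\begin{proposition}\label{prop:strict}
For every $k\ge2$ there is a skew shape $S$ with $A_k(S)<B_k(S)$, so $\iota_k\leqslant_s\delta_k$ fails. Moreover, the ratio $B_k(S)/A_k(S)$ is unbounded over skew shapes.
\end{proposition}

\begin{proof}
Let $n=k+1\ge3$ and let $N$ be the number of transversals of $D_n$. Suppose that a transversal $w$ contains $\delta_k$ or $\iota_k$. The boxed chain uses all rows but one, say $p$, and all columns but $q=w(p)$. Its box misses $(1,1)$, so $p=1$ or $q=1$, and it misses $(n,n)$, so $p=n$ or $q=n$. Hence $(p,q)=(1,n)$ or $(p,q)=(n,1)$. Conversely, for these two choices the box lies in $D_n$, and so does $(p,q)$.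

For $\delta_k$, the bijection $w$ is increasing on the rows other than $p$. The two choices of $(p,q)$ give the transversals $\langle n\,1\,2\cdots(n-1)\rangle$ and $\langle2\,3\cdots n\,1\rangle$, which are different since $n\ge3$. So $A_k(D_n)=N-2$. For $\iota_k$, the bijection $w$ is decreasing on the rows other than $p$, and both choices give the same transversal $w_0=\langle n\,(n-1)\cdots1\rangle$. So $B_k(D_n)=N-1$. Also $A_k(D_n)\ge1$, because $w_0$ has no $\delta_2$-chain and so avoids $\delta_k$.

For the second assertion, place $m$ copies of $D_n$ in disjoint rows and columns, each to the northeast of the previous one: for $u\in[m]$, the $u$-th copy consists of the cells $((m-u)n+i,(u-1)n+j)$ with $(i,j)\in D_n$. Their union $S_m$ is a skew shape $\lambda/\mu$. Indeed, within a copy $\lambda$ and $\mu$ decrease weakly, and from the last row of copy $u+1$ to the first row of copy $u$ the pair $(\lambda_i,\mu_i)$ passes from $(un+n-1,\,un)$ to $(un,\,(u-1)n+1)$. A transversal of $S_m$ is a choice of one transversal in each copy. A box contained in $S_m$ lies in a single copy, since any two of its cells $(i,j)$ and $(i',j')$ are linked through $(i,j')$, and cells of $S_m$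 in a common row or column belong to the same copy. So a transversal avoids a pattern if and only if it does so in each copy, and
\[
\frac{B_k(S_m)}{A_k(S_m)}=\Bigl(\frac{N-1}{N-2}\Bigr)^m\to\infty\qquad(m\to\infty).\qedhere
\]
\end{proof}

\begin{remark}\label{rem:relation}
In terms of $V$, the two $k\times k$ boxes of $D_{k+1}$ give two relations \eqref{eq:minor}. Their heaviest terms are different, but their lightest term is the same transversal $w_0$, so eliminating $w_0$ leaves a relation among $\iota_k$-avoiders, as Theorem~\ref{thm:dim}(b) predicts. For $k=3$, with $v_w=\varphi(x^w)$, both relations contain $v_{\langle4231\rangle}-v_{\langle4321\rangle}$, and their difference reads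
\[
v_{\langle4123\rangle}-v_{\langle4132\rangle}-v_{\langle4213\rangle}+v_{\langle4312\rangle}
=v_{\langle2341\rangle}-v_{\langle2431\rangle}-v_{\langle3241\rangle}+v_{\langle3421\rangle}.
\]
\end{remark}

\section{Equality for $k=2$}\label{sec:two}

We say that $S$ \emph{contains $D$} if there are rows $i_1<i_2<i_3$ and columns $j_1<j_2<j_3$ such that, of the nine cells $(i_a,j_b)$, exactly $(i_1,j_1)$ and $(i_3,j_3)$ are not in $S$. For $k=2$ this configuration is the only source of strict inequality.

\begin{theorem}\label{thm:two}
For a skew shape $S$ the following are equivalent:
\begin{itemize}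
\item[(a)] $S$ does not contain $D$;
\item[(b)] for all margins $r,c$, the numbers of $\delta_2$-avoiding and of $\iota_2$-avoiding fillings $f\in\mathcal{F}(S;r,c)$ are equal;
\item[(c)] the same holds for all margins $r,c$ with entries in $\{0,1\}$.
\end{itemize}
\end{theorem}

For example, (a) holds when $\mu=\emptyset$, since then $(i_1,j_2)\in S$ implies $(i_1,j_1)\in S$. The main step is a uniqueness statement.

\begin{lemma}\label{lem:unique}
Let $S=\lambda/\mu$ be a skew shape that does not contain $D$. Then for any margins $r,c$, at most one filling in $\mathcal{F}(S;r,c)$ avoids $\iota_2$.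
\end{lemma}

\begin{proof}
Suppose that $f\ne g$ in $\mathcal{F}(S;r,c)$ both avoid $\iota_2$. Call a cell $s\in S$ an \emph{$f$-cell} if $f(s)>g(s)$ and a \emph{$g$-cell} if $g(s)>f(s)$. We use two facts.
\begin{itemize}
\item[(A)] A row or column that contains a cell of one kind contains a cell of the other kind, because $f$ and $g$ have the same margins.
\item[(B)] If $(i,j)$ and $(i',j')$ are cells of the same kind with $i<i'$ and $j>j'$, then $(i,j')$ and $(i',j)$ are not both in $S$. Otherwise the two cells would form a boxed $\iota_2$-chain of $f$ or of $g$.
\end{itemize}
By (A) one can walk forever from $g$-cell to $f$-cell along columns and from $f$-cell to $g$-cell along rows. We show that, from a suitable starting cell, every column step goes down and every row step goes right, which is impossible in a finite set. Fact (B) excludes the upward steps and the short steps to the left; a long step to the left produces $D$.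

\emph{The starting configuration.} Let $p_0$ be the topmost row in which $f$ and $g$ differ, and let $(p_0,q_0)$ be the rightmost cell of that row where they differ. Exchanging $f$ and $g$ if necessary, assume that $(p_0,q_0)$ is a $g$-cell. By (A), row $p_0$ contains an $f$-cell $(p_0,\ell)$, and $\ell<q_0$. By (A) again, column $\ell$ contains a $g$-cell $(b,\ell)$, and $b>p_0$ by the choice of $p_0$. Apply (B) to the $g$-cells $(p_0,q_0)$ and $(b,\ell)$: since $(p_0,\ell)\in S$, we get $(b,q_0)\notin S$. As $\mu_b<\ell<q_0$, this means
\begin{equation}\label{eq:short}
\lambda_b<q_0 .
\end{equation}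
The column $\ell$ and the row $b$ stay fixed; $\ell$ separates short from long steps to the left.

\emph{The walk.} We construct rows $p_0<p_1<\cdots$ and columns $q_0<q_1<\cdots$ such that $(p_t,q_t)$ is a $g$-cell for $t\ge0$ and $(p_t,q_{t-1})$ is an $f$-cell for $t\ge1$. Suppose that the terms up to index $t$ are given. By (A), column $q_t$ contains an $f$-cell $(p,q_t)$, with $p\ne p_t$. We have $p\ge p_0$ by the choice of $p_0$, and $p\ne p_0$: for $t=0$ because $p\neq p_t$, and for $t\ge1$ because $f$ and $g$ agree in row $p_0$ to the right of column $q_0<q_t$. By Lemma~\ref{lem:convex} applied to $(p_0,q_0)$ and $(p,q_t)$,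
\begin{equation}\label{eq:rowp}
(p,j)\in S\quad\text{for }q_0\le j\le q_t .
\end{equation}

\emph{The column step goes down: $p>p_t$.} For $t=0$ this was just shown. Let $t\ge1$ and suppose $p<p_t$. The $f$-cells $(p,q_t)$ and $(p_t,q_{t-1})$ are placed as in (B). But $(p,q_{t-1})\in S$ by \eqref{eq:rowp}, and $(p_t,q_t)\in S$, contradicting (B).

Moreover $p<b$, because $\lambda_p\ge q_t\ge q_0>\lambda_b$ by \eqref{eq:short}. By (A), row $p$ contains a $g$-cell $(p,q)$, with $q\ne q_t$. We show that $q>q_t$.

\emph{The case $\ell\le q<q_t$ is impossible.} The $g$-cells $(p_t,q_t)$ and $(p,q)$ are placed as in (B). But $(p_t,q)\in S$ by Lemma~\ref{lem:convex} applied to $(p_0,\ell)$ and $(p_t,q_t)$, and $(p,q_t)\in S$, contradicting (B).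

\emph{The case $q<\ell$ is impossible.} The $g$-cells $(p_0,q_0)$ and $(p,q)$ are placed as in (B), and $(p,q_0)\in S$ by \eqref{eq:rowp}, so $(p_0,q)\notin S$. Consider the rows $p_0<p<b$ and the columns $q<\ell<q_0$:
\[
\begin{array}{c|ccc}
&q&\ell&q_0\\
\hline
p_0&\notin S&f\text{-cell}&g\text{-cell}\\
p&g\text{-cell}&\ast&\in S\\
b&\ast&g\text{-cell}&\notin S
\end{array}
\]
The two cells marked $\ast$ are in $S$ by Lemma~\ref{lem:convex}: $(p,\ell)$ lies between $(p,q)$ and $(p,q_0)$, and $(b,q)$ lies in the rectangle with corners $(p,q)$ and $(b,\ell)$. So $S$ contains $D$, contrary to the hypothesis, which is used only here.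

Hence $q>q_t$, and $p_{t+1}=p$, $q_{t+1}=q$ continue the construction. The resulting infinite sequence of distinct cells $(p_t,q_t)$ contradicts the finiteness of $S$.
\end{proof}

In $S=D$ itself, with $f=\langle231\rangle$ and $g=\langle312\rangle$, one finds $(p_0,q_0)=(1,3)$, $\ell=2$, $b=3$, and the first step has $p=2$ and $q=1<\ell$: the walk turns left at once, and the array in the proof is all of $D$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Statement (c) is a special case of (b).

(c)$\Rightarrow$(a). Suppose that $S$ contains $D$ in rows $i_1<i_2<i_3$ and columns $j_1<j_2<j_3$. Take margins equal to $1$ on these rows and columns and $0$ elsewhere. A filling with these margins vanishes outside the seven cells $(i_a,j_b)\in S$, and the boxes of its chains consist of cells $(i_a,j_b)$. So $(i_a,j_b)\mapsto(a,b)$ identifies these fillings with the transversals of $D$ and preserves avoidance. By Example~\ref{ex:D} the counts are $1$ for $\delta_2$ and $2$ for $\iota_2$, so (c) fails.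

(a)$\Rightarrow$(b). If $\mathcal{F}(S;r,c)=\emptyset$, both counts are $0$. Otherwise every $f\in\mathcal{F}(S;r,c)$ has $\varphi(x^f)=\prod_iy_{i,1}^{r_i}\prod_jz_{1,j}^{c_j}$ for $k=2$, so $\dim V_2(S;r,c)=1$. By Theorem~\ref{thm:dim}(b), exactly one filling avoids $\delta_2$ and at least one avoids $\iota_2$. By Lemma~\ref{lem:unique}, exactly one avoids $\iota_2$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{PP19}
\emph{Permutation Patterns 2019},
\texttt{https://lipn.fr/\textasciitilde{}banderier/Papers/pp2019-abstracts.pdf}.

\end{thebibliography}
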